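# Mori domains whose polynomial rings stop being Mori at a prescribed number of variables

All rings are commutative with $1$. We write $\mathbb N=\{0,1,2,\dots\}$, and "countable" means finite or countably infinite.

## 1. Divisorial ideals, Mori domains, transcendental Mori domains

Let $R$ be an integral domain with quotient field $Q$.

**Definition (inverse, divisorial).** For a nonzero $R$-submodule $I$ of $Q$ put $I^{-1}=\{x\in Q: xI\subseteq R\}$. If $I^{-1}\neq 0$, we call $I$ *divisorial* when $I=(I^{-1})^{-1}$.

One always has $I\subseteq (I^{-1})^{-1}$, and $I\subseteq J$ implies $J^{-1}\subseteq I^{-1}$. Combining the two, $((I^{-1})^{-1})^{-1}=I^{-1}$: the inclusion $\supseteq$ is the first fact applied to $I^{-1}$, and $\subseteq$ follows by inverting $I\subseteq(I^{-1})^{-1}$. So an inverse is always divisorial.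

*Example.* A nonzero principal ideal $yR$ has inverse $y^{-1}R$, so it is divisorial. In $R=k[s,t]$, with $k$ a field, the ideal $I=(s,t)$ is not: if $x\in I^{-1}$, then $x=g/s=h/t$ with $g,h\in R$, so $gt=hs$, hence $s\mid g$ and $x\in R$. Thus $I^{-1}=R$ and $(I^{-1})^{-1}=R\ne I$.

**Definition (Mori domain).** $R$ is a *Mori domain* if it satisfies the ascending chain condition on integral divisorial ideals, that is, on ideals $I\subseteq R$ with $I=(I^{-1})^{-1}$.

The zero ideal can only occur at the beginning of an ascending chain, so we consider only nonzero ideals.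

*Example.* Every Noetherian domain is Mori. The domain $\mathbb Z+t\mathbb Q[t]$ is not: the principal ideals generated by $t,\ t/2,\ t/4,\dots$ increase strictly, because $1/2$ is not in the ring.

**Definition (transcendental Mori domain).** A Mori domain $D$ is a *transcendental Mori domain* if the polynomial ring $D[x]$ is also Mori.

*Example.* A Noetherian domain is transcendental Mori, by Hilbert's basis theorem.

**Definition (quasi-local).** A ring is *quasi-local* if it has a unique maximal ideal. No finiteness is implied.

*Example.* For a field $L$, the ring $L[X]_{(X)}$ of fractions whose denominator is not divisible by $X$ is quasi-local. It is a discrete valuation ring; its valuation $v$ is the order of vanishing at $X=0$.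

## 2. From one variable to two: the problem and three statements

The following question is posed in the document at https://www2.math.uconn.edu/%7Eglaz/Publications_Selected%20Articles/Kluwer%20Open%20Problems2.00.pdf. Suppose $D$ and $D[x]$ are both Mori. Must $D[x_1,\dots,x_m]$ be Mori for every integer $m\ge2$? In other words, once the property survives one variable, does it survive all finite numbers of variables?

The answer is no, and it fails already for $m=2$. We shall prove the following.

**Theorem A.** Let $K$ be any countable field and $n\ge0$ an integer. There is a one-dimensional quasi-local domain $D\supseteq K$ with residue field $K$ such that $D[x_1,\dots,x_m]$ is Mori if and only if $m\le n$.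

For $n=1$, the rings $D$ and $D[x_1]$ are Mori, while $D[x_1,\dots,x_m]$ is not Mori for any $m\ge2$. That answers the question. The countability of $K$ cannot be dropped.

**Theorem B.** Let $R$ be a Mori domain containing an uncountable subset $\Lambda$ such that $\lambda-\lambda'$ is a unit of $R$ for all distinct $\lambda,\lambda'\in\Lambda$. (For example, $R$ contains an uncountable field, the case known from Roitman's work; or $R$ is quasi-local with uncountable residue field.) Then $R[x_1,\dots,x_m]$ is Mori for all $m$.

**Corollary.** For a Mori domain $D$ let $\mu(D)=\sup\{m: D[x_1,\dots,x_m]\text{ is Mori}\}\in\{0,1,2,\dots,\infty\}$. If $k$ is a countable field, then every value in $\{0,1,2,\dots,\infty\}$ is $\mu(D)$ for some one-dimensional quasi-local Mori domain $D$ with residue field $k$. If $k$ is uncountable, then $\mu(D)=\infty$ for every quasi-local Mori domain $D$ with residue field $k$.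

## 3. Descending intersections of principal fractional ideals

Divisorial ideals are awkward to compute with directly. The next lemma replaces them by intersections of principal fractional ideals, which behave well under polynomial extension and under intersection of rings.

**Lemma 1.** $R$ is Mori if and only if for every sequence $z_1,z_2,\dots\in Q\setminus\{0\}$ with $\bigcap_i z_iR\neq0$, the chain $J_k=\bigcap_{i\le k}z_iR$ stabilizes.

*Proof.* ($\Leftarrow$) Suppose $R$ is not Mori, and let $I_1\subsetneq I_2\subsetneq\cdots$ be nonzero integral divisorial ideals. Choose $y_k\in I_{k+1}\setminus I_k$; it is nonzero. Since $y_k\notin I_k=(I_k^{-1})^{-1}$, there is $t_k\in I_k^{-1}$ with $t_ky_k\notin R$. For $j<k$ we have $y_j\in I_{j+1}\subseteq I_k$, so $t_ky_j\in R$. Put $z_j=y_j^{-1}$. Then $t_k\in z_jR$ means $t_ky_j\in R$, so $t_k\in J_{k-1}\setminus J_k$ for all $k\ge2$. Also $1\in\bigcap_j y_j^{-1}R$, because $y_j\in R$. So the chain condition fails.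

($\Rightarrow$) Suppose $0\neq u\in\bigcap_i z_iR$ and $(J_k)$ does not stabilize. First, $J_k$ is divisorial. Indeed $z_i^{-1}\in J_k^{-1}$ for $i\le k$, since $J_k\subseteq z_iR$; hence any $x\in(J_k^{-1})^{-1}$ satisfies $xz_i^{-1}\in R$ for all $i\le k$, that is, $x\in J_k$. Therefore $J_k$ can be recovered from $J_k^{-1}$, and the increasing sequence $uJ_k^{-1}$ does not stabilize. It lies in $R$ because $u\in J_k$. Each $uJ_k^{-1}=(u^{-1}J_k)^{-1}$ is an inverse, hence divisorial. So $R$ is not Mori. $\square$

**Lemma 2.** (a) If $R=R_1\cap R_2$ with $R\subseteq R_i\subseteq Q$ and $R_1,R_2$ Mori, then $R$ is Mori. (b) If $R[x]$ is Mori, so is $R$. (c) UFDs are Mori.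

*Proof.* (a) The quotient field of each $R_i$ is $Q$. For $z_i\in Q\setminus\{0\}$ we have $\bigcap_{i\le k}z_iR=\big(\bigcap_{i\le k}z_iR_1\big)\cap\big(\bigcap_{i\le k}z_iR_2\big)$, and if $\bigcap_i z_iR\ne0$, then $\bigcap_i z_iR_1$ and $\bigcap_i z_iR_2$ are nonzero too. Both chains on the right stabilize by Lemma 1, so the left one does.

(b) For $z_i\in Q\setminus\{0\}$ we have $z_iR[x]=(z_iR)[x]$, so $\bigcap_{i\le k}z_iR[x]=\big(\bigcap_{i\le k}z_iR\big)[x]$. If $\bigcap_i z_iR\neq0$, these sets have nonzero intersection, so by Lemma 1 for $R[x]$ they stabilize; hence so do their sets of constants $\bigcap_{i\le k}z_iR$. Apply Lemma 1 to $R$.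

(c) Let $0\ne u\in\bigcap z_iR$. With $v_p$ the exponent of the prime $p$ (up to associates), $J_k=\{x: v_p(x)\ge e_k(p)\ \forall p\}$, where $e_k(p)=\max_{i\le k}v_p(z_i)$. For each $p$ the sequence $e_k(p)$ is nondecreasing and $v_p(z_1)\le e_k(p)\le v_p(u)$. For all but finitely many $p$ both bounds are $0$; for the others $e_k(p)$ is eventually constant. So $(J_k)$ stabilizes. $\square$

The simplest cases of the question are now settled. If $D$ is Noetherian or a UFD, so is $D[x_1,\dots,x_m]$, and all polynomial rings are Mori. For instance $k[y_1,y_2,\dots]$ is a UFD (Section 7 recalls why) and is not Noetherian, and its polynomial rings are Mori.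

## 4. Specializing the variable: Theorem B

The first thing to try is to prove a positive result: take a bad chain in $R[x]$, substitute an element $\lambda\in R$ for $x$, and get a bad chain in $R$. This works if there are enough $\lambda$.

*Proof of Theorem B.* Units of $R$ are units of $R[x]$, and $\Lambda\subseteq R\subseteq R[x]$. So by induction it suffices to show that $R[x]$ is Mori. Suppose it is not.

**Step 1: clear denominators, so that substitution makes sense.** By Lemma 1, after dividing by $z_1$, there are $z_1=1,z_2,\ldots\in Q(x)\setminus\{0\}$ and $0\neq u\in\bigcap z_iR[x]$ such that $J_k=\bigcap_{i\le k}z_iR[x]$ does not stabilize. Discarding every $z_i$ ($i\ge2$) with $J_i=J_{i-1}$, we may assume that $(J_k)$ decreases strictly. Let $t_i=z_i^{-1}$, so $J_k=\{y\in Q(x):t_iy\in R[x]\ \forall i\le k\}$; since $t_1=1$, $J_k\subseteq R[x]$.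

Let $d_k\in Q[x]$ generate the ideal $\{d\in Q[x]: dt_i\in Q[x]\ \forall i\le k\}$. Then $d_k\mid d_{k+1}$, and $d_k$ divides every element of $J_k$ in $Q[x]$, in particular $u$. So $\deg d_k\le\deg u$, and $d_k=d$ up to units for all $k\ge k_0$. Put $p_i=dt_i\in Q[x]\setminus\{0\}$. For $k\ge k_0$ we have
$$J_k=dW_k,\qquad W_k=\{w\in Q[x]:p_iw\in R[x]\ \forall i\le k\}.$$
For $k\ge k_0$ choose $w_k\in W_k\setminus W_{k+1}$; then $p_{k+1}w_k\notin R[x]$. Write $u=dw_\infty$. Then $w_\infty\ne0$ and $p_iw_\infty\in R[x]$ for all $i$.

**Step 2: a polynomial outside $R[x]$ takes few values in $R$.** If $h\in Q[x]\setminus R[x]$, then $h(\lambda)\in R$ for at most $\deg h$ elements $\lambda\in\Lambda$. Suppose it held for $\deg h+1$ distinct elements. The coefficient vector of $h$ is sent to the vector of these values by the Vandermonde matrix of the $\lambda$'s. This matrix has entries in $R$, and its determinant is, up to sign, the product of the differences of pairs of distinct $\lambda$'s, a unit of $R$. So its inverse has entries in $R$ and all coefficients of $h$ lie in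 $R$, a contradiction.

**Step 3: choose $\lambda$.** Each of the conditions
$$p_i(\lambda)\neq0\ (i\ge1),\qquad w_\infty(\lambda)\ne0,\qquad p_{k+1}(\lambda)w_k(\lambda)\notin R\ (k\ge k_0)$$
excludes only finitely many $\lambda\in\Lambda$. There are countably many conditions and $\Lambda$ is uncountable, so some $\lambda\in\Lambda$ satisfies them all. Let $J_k'=\bigcap_{i\le k}p_i(\lambda)^{-1}R$. Since $p_iw_\infty\in R[x]$ and $\lambda\in R$, we get $0\neq w_\infty(\lambda)\in\bigcap_kJ'_k$. In the same way $w_k(\lambda)\in J'_k$, and $w_k(\lambda)\notin J'_{k+1}$, for $k\ge k_0$. By Lemma 1, $R$ is not Mori, a contradiction.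

**Step 4: the examples in the statement.** If $R$ contains an uncountable field, take that field for $\Lambda$. If $R$ is quasi-local with uncountable residue field, let $\Lambda$ be a set of representatives of the residue classes; differences of distinct elements lie outside the maximal ideal, so they are units. $\square$

The point at which this stops is Step 3. If $\Lambda$ is countable, the countably many finite exceptional sets may cover it. A counterexample should therefore have a countable residue field, and its bad chain over the larger ring should be arranged so that every specialization destroys all but finitely many of its strict inclusions. This is what we now build.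

## 5. The rings $F+CX+X^2L[X]_{(X)}$

We need a family of domains in which the Mori property reduces to linear algebra. Let $F\subseteq L$ be fields, $C\subseteq L$ an $F$-subspace, $O=L[X]_{(X)}$ with valuation $v$, and
$$E=F+CX+X^2O .$$
So $y\in O$, $y\equiv l+l'X\pmod{X^2O}$ with $l,l'\in L$, lies in $E$ exactly when $l\in F$ and $l'\in C$. This is a subring of $O$ because $(CX)^2\subseteq X^2O$. Note that $C$ need not be closed under multiplication.

**Lemma 3.** (a) $E$ is a one-dimensional quasi-local domain with residue field $F$ and quotient field $L(X)$.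
(b) $E$ is Mori if and only if for every sequence $t_1=1,t_2,t_3,\dots$ in $L\setminus\{0\}$ the chain
$$C_k=\{c\in C: t_ic\in C\ \ \forall i\le k\}$$
stabilizes.

*Proof.* (a) The quotient field contains $X=X^3/X^2$ and $l=lX^2/X^2$ for all $l\in L$. Let $\mathfrak m=CX+X^2O$, an ideal with $E/\mathfrak m\cong F$. If $y\equiv k+cX \pmod{X^2O}$ with $k\in F\setminus\{0\}$ and $c\in C$, then $y^{-1}\in O$ and $y^{-1}\equiv k^{-1}-k^{-2}cX\pmod{X^2O}$, so $y^{-1}\in E$. Hence all elements outside $\mathfrak m$ are units, and $\mathfrak m$ is the unique maximal ideal. Let $\mathfrak p$ be a nonzero prime and $0\neq y\in\mathfrak p$; then $\mathfrak p\subseteq\mathfrak m$. For $z\in\mathfrak m$ we have $v(z)\ge1$, so $z^s/y\in X^2O\subseteq E$ for $s\ge v(y)+2$. Thus $z^s\in yE\subseteq\mathfrak p$ and $z\in\mathfrak p$. So $\mathfrak m$ is the only nonzero prime.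

(b) *Only if.* Suppose $(C_k)$ does not stabilize for some $(t_i)$. Put $z_i=t_i^{-1}$. Then $X^2\in\bigcap z_iE$, because $t_iX^2\in X^2O$. For $c\in C$ we have $cX\in J_k=\bigcap_{i\le k}z_iE$ if and only if $t_ic\in C$ for all $i\le k$, that is, $c\in C_k$. So $(J_k)$ does not stabilize, and $E$ is not Mori by Lemma 1.

*If.* Suppose $E$ is not Mori. Take $z_i\in L(X)\setminus\{0\}$ and $0\neq u\in\bigcap z_iE$ such that $J_k=\bigcap_{i\le k}z_iE$ does not stabilize.

**Normalization.** As $u\in z_iO$, we have $v(z_i)\le v(u)$ for all $i$. Choose $i_0$ with $v(z_{i_0})$ maximal. Moving $z_{i_0}$ to the front does not change $J_k$ for $k\ge i_0$. Then divide all $z_i$ and $u$ by it. So we may assume $z_1=1$ and $v(z_i)\le0$ for all $i$. Now $z_iE\supseteq z_iX^2O\supseteq X^2O$, hence $X^2O\subseteq J_k\subseteq E$ for all $k$.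

**Discarding the constant term.** Let $M_k=J_k\cap XO$. All these sets are $F$-spaces. The space $J_{k+1}/M_{k+1}$ embeds in $J_k/M_k$, which embeds in $E/(E\cap XO)\cong F$. So its dimension is $0$ or $1$ and is constant for large $k$. If we also had $M_{k+1}=M_k$ for all large $k$, then $J_{k+1}=J_k$ for all large $k$. Hence $(M_k)$ does not stabilize.

**Reading off the coefficient of $X$.** Since $E\cap XO=CX+X^2O$ and $X^2O\subseteq M_k$, we have $M_k=C^{(k)}X+X^2O$ with $C^{(k)}=\{c\in C: cXz_i^{-1}\in E\ \forall i\le k\}$. If $v(z_i^{-1})\ge1$, the condition for $i$ holds automatically, as $cXz_i^{-1}\in X^2O$. If $v(z_i)=0$, let $t\in L\setminus\{0\}$ be the residue of $z_i^{-1}$ modulo $XO$; then $cXz_i^{-1}\equiv tcX\pmod{X^2O}$, and the condition is $tc\in C$. Infinitely many $i$ have $v(z_i)=0$, since otherwise $(C^{(k)})$ would stabilize. List these indices in increasing order, starting with $i=1$, and let $t_1=1,t_2,\dots$ be the corresponding residues. The chain $(C_k)$ for this sequence runs through the same sets as $(C^{(k)})$, so it does not stabilize. $\square$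

*Examples, by hand.* If $\dim_FC<\infty$, then $E$ is Mori. If $C$ is a field between $F$ and $L$, then for $0\ne c\in C$ the condition $t_ic\in C$ means $t_i\in C$, so $C_k$ is $C$ or $0$, and $E$ is Mori. For a failure, let $L=F(a_1,b_1,a_2,b_2,\dots)$ with independent indeterminates, and let $C$ be the span of all $a_ib_j$ with $i\ne j$. Put $t_j=b_j/b_1$. For $k\ge1$, the element $a_{k+1}b_1$ lies in $C_k$, since $t_ja_{k+1}b_1=a_{k+1}b_j\in C$ for $j\le k$. It is not in $C_{k+1}$, since $a_{k+1}b_{k+1}\notin C$. So $E$ is not Mori.

The mechanism of the last example is this: *two families $f_i$, $g_j$ of nonzero elements such that $f_ig_j\in C$ for $i\neq j$ but $f_ig_i\notin C$.* We call this a bad pair of families. It forces $E$ not to be Mori: with $z_j=g_j^{-1}$ we have $X^2\in\bigcap_j z_jE$ and $f_{k+1}X\in J_k\setminus J_{k+1}$.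

## 6. A bad pair with coefficients in $K[x]$, and why its specializations must be repaired

We want a bad pair that exists only after adjoining variables. Try the smallest case $n=0$: $D=K+CX+X^2L[X]_{(X)}$ should be Mori and $D[x]$ should not.

The direct attempt is to take $L=K(a_{i,0},a_{i,1},b_{j,0},b_{j,1}: i,j\ge1)$,
$$f_i=a_{i,0}+a_{i,1}x,\qquad g_j=b_{j,0}+b_{j,1}x,$$
and to let $C$ be spanned by the coefficients of $f_ig_j$ for $i\neq j$, that is, by $a_{i,0}b_{j,0}$, $a_{i,0}b_{j,1}+a_{i,1}b_{j,0}$, $a_{i,1}b_{j,1}$. Then $f_ig_j\in C[x]$ for $i\ne j$, while $f_ig_i\notin C[x]$ since no monomial with equal first indices occurs in $C$. As before, $z_j=g_j^{-1}$ shows that $D[x]$ is not Mori.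

Unfortunately $D$ is not Mori either. Put $x=0$: the families $f_i(0)=a_{i,0}$ and $g_j(0)=b_{j,0}$ lie in $L$ and form a bad pair. The same happens at every $\lambda\in K$. If $f_i(\lambda)g_i(\lambda)\notin C$ for infinitely many $i$, then restricting to these indices gives a bad pair in $L$. So for each $\lambda\in K$ we must enlarge $C$ so that it contains $f_i(\lambda)g_i(\lambda)$ for all but finitely many $i$. Call this *repairing* $\lambda$ at $i$.

How many $\lambda$ can be repaired at the same $i$? Write $f_ig_i=c_0+c_1x+c_2x^2$. If three distinct $\lambda$'s are repaired at $i$, then by Vandermonde $c_0,c_1,c_2\in C$, so $f_ig_i\in C[x]$ and the bad pair over $K[x]$ is lost at $i$. If $|K|\ge3$, degree one cannot work. This shows what to do: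

- let the degree of $f_i$ grow with $i$, so that more and more values can be repaired at $i$ without losing $f_ig_i$;
- since $K$ is countable, list everything that has to be repaired, and at $i$ repair the first $i$ items of the list.

For general $n$ we must repair not only elements of $K$ but all tuples $\eta$ with coordinates in a field of transcendence degree $\le n$ over $K$. Such tuples may be uncountable in number. But what we list is the *forms over $K$ that vanish on them*, and these are countable.

## 7. Diagonal hyperplanes cut out by products of forms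

Fix a countable field $K$ and $n\ge0$; let $N=n+1$. Let $h_1,h_2,\dots$ enumerate all nonzero forms of positive degree in $K[Y_0,\dots,Y_N]$; there are countably many. Put
$$q_i=Y_0h_1\cdots h_i=\sum_{|\gamma|=r_i+1}q_{i,\gamma}Y^\gamma,\qquad r_i=\deg q_i-1\ge1 .$$
(The factor $Y_0$ serves to make $\deg q_i\ge2$.) Let $e_0,\dots,e_N$ be the unit vectors of $\mathbb N^{N+1}$. Take independent indeterminates $a_{i,\alpha}$ (for $i\ge1$, $\alpha\in\mathbb N^{N+1}$, $|\alpha|=r_i$) and $b_{j,k}$ (for $j\ge1$, $0\le k\le N$). For $|\gamma|=r_i+1$ set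
$$c_{i,j,\gamma}=\sum_{\alpha+e_k=\gamma}a_{i,\alpha}b_{j,k}.$$
These are the coefficients of the product of the generic form $\sum_\alpha a_{i,\alpha}Y^\alpha$ of degree $r_i$ with the generic linear form $\sum_kb_{j,k}Y_k$. Every $\gamma$ with $|\gamma|=r_i+1$ is some $\alpha+e_k$. Distinct $c_{i,j,\gamma}$ involve disjoint nonempty sets of monomials, so they are linearly independent over any field.

**Definition (the space $C$).** $C$ is the $K$-span of all $c_{i,j,\gamma}$ with $i\neq j$, together with all $\sum_\gamma h_\gamma c_{i,i,\gamma}$ with $h_\gamma\in K$ and $\sum_\gamma q_{i,\gamma}h_\gamma=0$.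

So off the diagonal everything is allowed, and in the $i$-th diagonal block we take the hyperplane defined by the coefficients of $q_i$.

For a field $F\supseteq K$ let $T_F=F[a_{i,\alpha},b_{j,k}]$, bigraded by degree in the $a$'s and degree in the $b$'s, and let $L_F$ be its quotient field. $T_F$ is a UFD: any element lies in a polynomial subring in finitely many of the variables and factors there into primes, and such primes stay prime in $T_F$, since the quotient becomes a polynomial ring over a domain. Let $A_F$, $B_F$ be the $F$-spans of the $a$'s and of the $b$'s, and $C_F$ the $F$-span of $C$. Then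
$$C_F=\Big\{\sum h_{i,j,\gamma}c_{i,j,\gamma}\ (\text{finite sum},\ h_{i,j,\gamma}\in F):\ \sum_\gamma q_{i,\gamma}h_{i,i,\gamma}=0\ \ \forall i\Big\}.\tag{1}$$
Indeed, choose $\gamma_0$ with $q_{i,\gamma_0}\ne0$. Over $K$ and over $F$ alike, the solutions of $\sum_\gamma q_{i,\gamma}h_\gamma=0$ have as a basis the vectors with entry $1$ at $\gamma$, entry $-q_{i,\gamma}/q_{i,\gamma_0}$ at $\gamma_0$, and zeros elsewhere ($\gamma\neq\gamma_0$). So the solutions over $F$ are spanned by those over $K$. All nonzero elements of $C_F$ are bihomogeneous of bidegree $(1,1)$.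

For $f=\sum f_{i,\alpha}a_{i,\alpha}\in A_F$ let $f_i=\sum_\alpha f_{i,\alpha}a_{i,\alpha}$ and $\operatorname{supp}f=\{i:f_i\neq0\}$, and similarly $g_j$ and $\operatorname{supp}g$ for $g=\sum g_{j,k}b_{j,k}\in B_F$. Comparing coefficients of $a_{i,\alpha}b_{j,k}$ and using (1), we see that $fg\in C_F$ if and only if for all $i,j$ there are $h_{i,j,\gamma}\in F$ with
$$f_{i,\alpha}\,g_{j,k}=h_{i,j,\alpha+e_k}\ \ \forall\alpha,k,\qquad\text{and}\quad\sum_\gamma q_{i,\gamma}h_{i,i,\gamma}=0\ \text{ when } i=j.\tag{2}$$

For $\eta\in F^{N+1}\setminus\{0\}$ put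
$$f_i^\eta=\sum_{|\alpha|=r_i}\eta^\alpha a_{i,\alpha},\qquad g_j^\eta=\sum_k\eta_kb_{j,k}.$$
Both are nonzero: if $\eta_{k_0}\neq0$, the coefficients at $\alpha=r_ie_{k_0}$ and at $k=k_0$ are nonzero. Multiplying out,
$$f_i^\eta g_j^\eta=\sum_\gamma\eta^\gamma c_{i,j,\gamma}.\tag{3}$$
By (1), for $i\ne j$ this always lies in $C_F$, and for $i=j$ it lies in $C_F$ if and only if $q_i(\eta)=0$. So "$\eta$ is repaired at $i$" now means exactly $q_i(\eta)=0$.

*Example.* Let $n=0$, so $N=1$, and suppose $h_1=Y_1$. Then $q_1=Y_0Y_1$ and $r_1=1$. The diagonal condition at $i=1$ is $h_{(1,1)}=0$, so the diagonal block of $C$ is spanned by $c_{1,1,(2,0)}=a_{1,(1,0)}b_{1,0}$ and $c_{1,1,(0,2)}=a_{1,(0,1)}b_{1,1}$. The product $f_1^\eta g_1^\eta=\eta_0^2c_{1,1,(2,0)}+\eta_0\eta_1c_{1,1,(1,1)}+\eta_1^2c_{1,1,(0,2)}$ lies in $C_F$ if and only if $\eta_0\eta_1=0$. Any $\eta\in K^2\setminus\{0\}$ is a zero of the form $\eta_1Y_0-\eta_0Y_1$, which is some $h_s$, so $\eta$ is repaired at all $i\ge s$. In contrast, $\eta=(1,x)$ over $K(x)$ is a zero of no nonzero form over $K$, so it is never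 repaired.

The domain is
$$D=K+CX+X^2L[X]_{(X)},\qquad L=L_K .$$
By Lemma 3(a) it is one-dimensional and quasi-local with residue field $K$. We also set, for every $F\supseteq K$,
$$O_F=L_F[X]_{(X)},\qquad E_F=F+C_FX+X^2O_F,$$
so $D=E_K$.

## 8. All pairs $(f,g)$ with product in $C_F$

We designed $C$ around the pairs $(f_i^\eta,g_j^\eta)$. We must make sure that there are no other pairs with product in $C_F$. Let
$$A^\eta=\{f\in A_F:f_i\in Ff_i^\eta\ \forall i\},\qquad B^\eta=\{g\in B_F:g_j\in Fg_j^\eta\ \forall j\}.$$
Both depend on $\eta$ only up to a nonzero scalar.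

**Lemma 4.** (a) If $A^\eta\cap A^{\eta'}\neq0$ or $B^\eta\cap B^{\eta'}\neq0$, then $\eta,\eta'$ are proportional.
(b) For nonzero $f\in A_F$, $g\in B_F$: $fg\in C_F$ if and only if there is $\eta\in F^{N+1}\setminus\{0\}$ with $f\in A^\eta$, $g\in B^\eta$, and $q_i(\eta)=0$ for all $i\in\operatorname{supp}f\cap\operatorname{supp}g$.

*Proof.* (a) For $B$: some $g_j^\eta$ is proportional to $g_j^{\eta'}$, and their coefficient vectors are $\eta$ and $\eta'$. For $A$: some $f_i^{\eta'}=sf_i^\eta$ with $s\neq0$. Choose $k_0$ with $\eta_{k_0}\ne0$. The coefficient at $\alpha=r_ie_{k_0}$ gives $(\eta'_{k_0})^{r_i}=s\,\eta_{k_0}^{r_i}\ne0$, so $\eta'_{k_0}\neq0$. As $r_i\ge1$, we may divide the coefficient at $(r_i-1)e_{k_0}+e_l$ by the one at $r_ie_{k_0}$. The ratio is $\eta_l/\eta_{k_0}$ for $f_i^\eta$ and $\eta'_l/\eta'_{k_0}$ for $f_i^{\eta'}$, and these agree for every $l$.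

(b) ($\Leftarrow$) Write $f_i=sf_i^\eta$ and $g_j=s'g_j^\eta$, with $s,s'$ depending on $i,j$. By (3), $f_ig_j=\sum_\gamma ss'\eta^\gamma c_{i,j,\gamma}$. For $i\neq j$ this is in $C_F$. For $i=j$ the condition in (1) reads $ss'q_i(\eta)=0$, which holds: either $ss'=0$, or $i\in\operatorname{supp}f\cap\operatorname{supp}g$ and $q_i(\eta)=0$.

($\Rightarrow$) **Step 1: one pair of indices.** Let $i\in\operatorname{supp}f$, $j\in\operatorname{supp}g$, and put $\eta=\eta_j=(g_{j,0},\dots,g_{j,N})\neq0$, so $g_j=g_j^{\eta}$. By (2), for $|\beta|=r_i-1$ and all $k,l$,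
$$f_{i,\beta+e_l}\,\eta_k=h_{i,j,\beta+e_l+e_k}=f_{i,\beta+e_k}\,\eta_l .$$
Fix $k_0$ with $\eta_{k_0}\neq0$ and take $k=k_0$: $f_{i,\beta+e_l}=(\eta_l/\eta_{k_0})f_{i,\beta+e_{k_0}}$. Replace the unit vectors that make up $\alpha$ by $e_{k_0}$, one at a time. This gives
$$f_{i,\alpha}=\frac{\eta^\alpha}{\eta_{k_0}^{r_i}}\,f_{i,r_ie_{k_0}}\qquad(|\alpha|=r_i),$$
so $f_i\in Ff_i^{\eta}$.

**Step 2: one $\eta$ for all indices.** The vector $\eta_j$ depends only on $j$, and Step 1 holds for every $i\in\operatorname{supp}f$. Hence $0\ne f\in A^{\eta_j}$ for every $j\in\operatorname{supp}g$. By (a), all $\eta_j$ are proportional to one $\eta$. So $f\in A^\eta$ and $g\in B^\eta$.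

**Step 3: the diagonal.** Let $i\in\operatorname{supp}f\cap\operatorname{supp}g$, $f_i=sf_i^\eta$, $g_i=s'g_i^\eta$, $ss'\neq0$. Then the elements in (2) are $h_{i,i,\gamma}=ss'\eta^\gamma$, since every $\gamma$ is some $\alpha+e_k$. The second part of (2) gives $q_i(\eta)=0$. $\square$

For $P\subseteq B_F$ let $\operatorname{ann}_A(P)=\{f\in A_F:fP\subseteq C_F\}$; for $P\subseteq A_F$ define $\operatorname{ann}_B(P)=\{g\in B_F:gP\subseteq C_F\}$. The next statement is where the list of forms is used.

**Proposition 5.** If $\operatorname{trdeg}(F/K)\le n$, there is no infinite strictly decreasing sequence of sets $\operatorname{ann}_A(P)$, and none of sets $\operatorname{ann}_B(P)$.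

*Proof.* **Step 1: every $\eta$ is repaired at almost all $i$.** For $\eta\in F^{N+1}\setminus\{0\}$ let $E(\eta)=\{i:q_i(\eta)\neq0\}$. We claim that $E(\eta)$ is finite. Choose $k_0$ with $\eta_{k_0}\neq0$. The $N=n+1$ elements $\eta_k/\eta_{k_0}$ ($k\ne k_0$) of $F$ are algebraically dependent over $K$. A nonzero polynomial relation between them has positive degree; homogenizing it with $Y_{k_0}$ gives a nonzero form $h$ over $K$ of positive degree with $h(\eta)=0$. Then $h=h_s$ for some $s$, and $h_s\mid q_i$ for $i\ge s$, so $q_i(\eta)=0$ for all $i\ge s$.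

**Step 2: the annihilator of one element.** Let $g\in B_F$ be nonzero with $\operatorname{ann}_A(g)\neq0$. By Lemma 4, $g\in B^\eta$ for an $\eta$ that is unique up to scalars. By Lemma 4(b), a nonzero $f$ lies in $\operatorname{ann}_A(g)$ if and only if $f\in A^\eta$ and no $i\in\operatorname{supp}f\cap\operatorname{supp}g$ lies in $E(\eta)$. So
$$\operatorname{ann}_A(g)=A_S^\eta:=\{f\in A^\eta:f_i=0\ \forall i\in S\},\qquad S=E(\eta)\cap\operatorname{supp}g.$$

**Step 3: the annihilator of a set.** If $P\subseteq\{0\}$, then $\operatorname{ann}_A(P)=A_F$. Otherwise suppose $\operatorname{ann}_A(P)\ne0$ and let $f\neq0$ be in it. For each nonzero $g\in P$, Step 2 gives $f\in A^{\eta_g}$, where $\eta_g$ belongs to $g$. By Lemma 4(a) all $\eta_g$ are proportional to one $\eta$. Intersecting over $g$, we obtain $\operatorname{ann}_A(P)=A^\eta_S$, where $S\subseteq E(\eta)$ is the union of the sets belonging to the $g\in P\setminus\{0\}$.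

**Step 4: chains.** In an infinite strictly decreasing sequence of sets $\operatorname{ann}_A(P)$ no member is $0$, and at most the first is $A_F$ (remove it in that case). The remaining members have the form $A_S^\eta\ne0$ with $S\subseteq E(\eta)$. All are contained in the first of them, so by Lemma 4(a) they share one $\eta$ up to scalars. Since $f_i^\eta\in A^\eta$ for each $i$, the inclusion $A^\eta_{S}\supseteq A^\eta_{S'}$ holds only if $S\subseteq S'$; so the sets $S$ increase strictly inside the finite set $E(\eta)$. This is impossible for an infinite sequence.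

**Step 5: the other side.** Lemma 4 is symmetric in the roles used here. For nonzero $f$ with $\operatorname{ann}_B(f)\neq0$ we have $f\in A^\eta$ with $\eta$ unique up to scalars, and $\operatorname{ann}_B(f)=\{g\in B^\eta:g_j=0\ \forall j\in S\}$ with $S=E(\eta)\cap\operatorname{supp}f$. Steps 3 and 4 apply with $A$ and $B$ exchanged. $\square$

## 9. $E_F$ is Mori when $\operatorname{trdeg}(F/K)\le n$

**Proposition 6.** If $\operatorname{trdeg}(F/K)\le n$, then $E_F=F+C_FX+X^2O_F$ is Mori.

*Proof.* By Lemma 3(b), applied to $F\subseteq L_F$ and $C_F$, we must show that for $t_1=1,t_2,\dots\in L_F\setminus\{0\}$ the chain $C^{(k)}=\{c\in C_F:t_ic\in C_F\ \forall i\le k\}$ stabilizes. Suppose it does not. Then $C^{(k)}\neq0$ for all $k$.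

The $t_i$ are arbitrary rational functions, whereas Proposition 5 speaks only of linear forms in the $a$'s or in the $b$'s. The bridge is that elements of $C_F$ have degree $2$.

**Step 1: clear denominators.** Let $d_k\in T_F$ generate the ideal $\{d\in T_F:dt_i\in T_F\ \forall i\le k\}$, which is principal because $T_F$ is a UFD (its generator is the least common multiple of the reduced denominators). Then $d_k\mid d_{k+1}$. If $c\in C^{(k)}$, then $c$ and all $t_ic$ ($i\le k$) lie in $C_F\subseteq T_F$, so $d_k\mid c$. Taking $c\neq0$, of total degree $2$, we get $\deg d_k\le2$. So $\deg d_k$ is eventually constant, and $d_k=d$ up to units for $k\ge k_0$. Put $p_i=dt_i\in T_F\setminus\{0\}$ for all $i$; then $p_1=d$. For $k\ge k_0$,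
$$C^{(k)}=dW_k,\qquad W_k=\{w\in T_F:p_iw\in C_F\ \forall i\le k\}.$$
Indeed, if $c=dw\in C^{(k)}$, then $p_iw=t_ic\in C_F$ for $i\le k$. Conversely, if $w\in W_k$, then $dw=p_1w\in C_F$ and $t_i\,dw=p_iw\in C_F$. In particular $W_k\neq0$, and $(W_k)$ does not stabilize.

**Step 2: bidegrees.** A factor of a nonzero bihomogeneous element of $T_F$ is bihomogeneous. To see this, order $\mathbb Z^2$ lexicographically. In a product $pw$ the lowest component is the product of the lowest components of $p$ and $w$, and likewise for the highest, since $T_F$ is a domain. If $pw$ has only one component, then lowest and highest bidegrees agree for $p$ and for $w$. Now let $k\ge k_0$, $0\ne w\in W_k$ and $i\le k$. Then $p_iw$ is a nonzero element of $C_F$, of bidegree $(1,1)$, so $p_i$ and $w$ are bihomogeneous with bidegrees adding up to $(1,1)$. Let $\delta=\operatorname{bideg}d=\operatorname{bideg}p_1$. Then every nonzero $w\in W_k$ has bidegree $(1,1)-\delta$, and every $p_i$ has bidegree $\delta$ (use any $k\ge\max(i,k_0)$).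

**Step 3: four cases.** Take $k\ge k_0$.

- $\delta=(0,0)$: all $p_i\in F\setminus\{0\}$, so $W_k=C_F$.
- $\delta=(1,1)$: $W_k\subseteq F$ is an $F$-space of dimension at most $1$.
- $\delta=(0,1)$: $p_i\in B_F$, $W_k\subseteq A_F$, and $W_k=\operatorname{ann}_A(\{p_1,\dots,p_k\})$.
- $\delta=(1,0)$: $p_i\in A_F$, $W_k\subseteq B_F$, and $W_k=\operatorname{ann}_B(\{p_1,\dots,p_k\})$.

In the first two cases $(W_k)$ clearly stabilizes, and in the last two it stabilizes by Proposition 5. This is a contradiction. $\square$

## 10. $D[x_1,\dots,x_m]$ as an intersection, and Theorem A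

Let $F=K(x_1,\dots,x_m)$ and $D_m=D[x_1,\dots,x_m]$, and write $x^\nu$ for monomials in the $x$'s. Then $L_F=L(x_1,\dots,x_m)$, and the $x$'s are independent over $L(X)$. The ring $D_m$ is not of the form $E_F$, but it is the intersection of $E_F$ with a UFD. Put $R_1=O_K[x_1,\dots,x_m]$, a polynomial ring over a discrete valuation ring, hence a UFD; it is contained in $O_F$.

**Lemma 7.** $D_m=R_1\cap E_F$.

*Proof.* Clearly $D_m\subseteq R_1$. So let $y=\sum_\nu y_\nu x^\nu\in R_1$ with $y_\nu\equiv l_\nu+l'_\nu X\pmod{X^2O_K}$ and $l_\nu,l'_\nu\in L$. We show that $y\in D_m$ if and only if $y\in E_F$.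

By definition, $y\in D_m$ if and only if all $l_\nu\in K$ and all $l_\nu'\in C$. And since $y\equiv\sum l_\nu x^\nu+\big(\sum l'_\nu x^\nu\big)X\pmod{X^2O_F}$, we have $y\in E_F$ if and only if $\sum l_\nu x^\nu\in F$ and $\sum l_\nu'x^\nu\in C_F$.

Any $K$-basis $(\epsilon_s)$ of $L$ is $F$-linearly independent in $L(x_1,\dots,x_m)$. Given a relation over $F=K(x_1,\dots,x_m)$, clear denominators to get $\sum_s\epsilon_sP_s=0$ with $P_s\in K[x_1,\dots,x_m]$, and compare coefficients of each $x^\nu$.

Choose the basis to contain $1$ and expand the $l_\nu$: $\sum_\nu l_\nu x^\nu=\sum_s\epsilon_sP_s$ with $P_s\in K[x_1,\dots,x_m]$. By independence, this lies in $F=F\cdot1$ if and only if $P_s=0$ for all $\epsilon_s\neq1$, that is, if and only if all $l_\nu\in K$. Next choose the basis to extend a $K$-basis of $C$ and expand the $l_\nu'$ in the same way. Since $C_F$ is the $F$-span of the $\epsilon_s$ lying in $C$, the element $\sum l'_\nu x^\nu$ lies in $C_F$ if and only if $P_s=0$ for all $\epsilon_s\notin C$, that is, if and only if all $l'_\nu\in C$. $\square$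

*Proof of Theorem A.* That $D\supseteq K$ is one-dimensional and quasi-local with residue field $K$ was noted in Section 7.

**The case $m\le n$: $D_m$ is Mori.** Here $\operatorname{trdeg}(F/K)=m\le n$, so $E_F$ is Mori by Proposition 6. The UFD $R_1$ is Mori by Lemma 2(c). Both lie between $D_m$ and its quotient field $L_F(X)$. By Lemmas 7 and 2(a), $D_m$ is Mori.

**The case $m\ge n+1$: $D_m$ is not Mori.** By Lemma 2(b), if $D_m$ were Mori, so would be $D_N$ with $N=n+1\le m$. So it suffices to treat $m=N$, with $F=K(x_1,\dots,x_N)$. Let $\eta=(1,x_1,\dots,x_N)$, $f_i=f_i^\eta$, $g_j=g_j^\eta$. These are nonzero elements of $T_K[x_1,\dots,x_N]\subseteq L[x_1,\dots,x_N]$. By (3), $f_ig_j=\sum_\gamma\eta^\gamma c_{i,j,\gamma}$, where each $\eta^\gamma$ is a monomial in the $x$'s.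

For $i\ne j$ this lies in $C[x_1,\dots,x_N]$, so $f_ig_jX\in D_N$. For $i=j$: since $q_i$ is a nonzero form, its dehomogenization $q_i(1,x_1,\dots,x_N)=q_i(\eta)$ is nonzero. By (1), $f_ig_i\notin C_F$. Hence $f_ig_iX\notin E_F$, and as $D_N\subseteq E_F$ we get $f_ig_iX\notin D_N$.

Put $z_j=g_j^{-1}$ and $J_k=\bigcap_{j\le k}z_jD_N$. Then $X^2\in\bigcap_jz_jD_N$, because $g_jX^2\in X^2L[x_1,\dots,x_N]\subseteq D_N$. For every $k\ge1$ we have $f_{k+1}X\in J_k$, because $g_jf_{k+1}X\in D_N$ for $j\le k$, and $f_{k+1}X\notin J_{k+1}$, because $g_{k+1}f_{k+1}X\notin D_N$. So $(J_k)$ does not stabilize, and $D_N$ is not Mori by Lemma 1. $\blacksquare$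

With $n=1$ and, say, $K=\mathbb Q$ or $K$ a finite field, $D$ is a transcendental Mori domain and $D[x_1,\dots,x_m]$ is not Mori for any $m\ge2$. So the polynomial rings in two or more variables over a transcendental Mori domain need not be Mori.

## 11. The possible values of $\mu(D)$

By Lemma 2(b), for a Mori domain $D$ the set $\{m:D[x_1,\dots,x_m]\text{ is Mori}\}$ is an initial segment of $\mathbb N$, and it contains $0$. So $\mu(D)$ determines it.

*Proof of the Corollary.* Let $k$ be countable. For a finite value $n$, take $D$ from Theorem A with $K=k$; it is Mori (case $m=0$) and $\mu(D)=n$. For the value $\infty$, take $D=k[X]_{(X)}$. It is one-dimensional and quasi-local with residue field $k$, and it is Noetherian, so all $D[x_1,\dots,x_m]$ are Noetherian by Hilbert's basis theorem, hence Mori. If $k$ is uncountable and $D$ is a quasi-local Mori domain with residue field $k$, then Theorem B gives $\mu(D)=\infty$. $\blacksquare$
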